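
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{conjecture}[theorem]{Conjecture}

\title{One-sided insertion-deletion systems cannot generate $\{a^nb^n : n\ge 1\}$}


\begin{abstract}
We prove that insertion-deletion systems which insert and delete single
symbols in left contexts only, that is, systems of size $(1,m,0;1,q,0)$, are
not computationally complete, whatever $m$ and $q$ are. This confirms a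
conjecture. In fact such systems cannot generate $\{a^nb^n:n\ge1\}$. In a
derivation, the part of the word to the left of a cut evolves without seeing
the part to the right, and the right part sees only a word over a
finite alphabet, of which it may ignore any portion. Higman's lemma, applied to
these words, yields an exchange property shared by all the generated languages
and violated by $\{a^nb^n:n\ge1\}$. The argument allows deletions of words of
any bounded length with a right context of length at most one. We show that this
range of sizes cannot be enlarged: if inserted words of length two, or right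
contexts of insertions, or right contexts of length two of deletions are
allowed, then some generated language lacks the exchange property. We also prove
closure properties of the class of languages with the exchange property.
\end{abstract}

\section{The question and the results}

\subsection{Insertion-deletion systems}

For an alphabet $V$ we write $V^*$ for the set of words over $V$,
$\varepsilon$ for the empty word, and $V^+=V^*\setminus\{\varepsilon\}$.
An \emph{insertion-deletion system} is a tuple $\gamma=(V,T,A,I,D)$, where $V$
is a finite alphabet, $T\subseteq V$ is the terminal alphabet, $A\subseteq V^*$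
is a finite set of axioms, and $I$ and $D$ are finite sets of rules. Each rule
is a triple $(u,x,v)$ with $u,v\in V^*$ and $x\in V^+$. A rule in $I$ inserts
$x$ between $u$ and $v$, and a rule in $D$ deletes $x$ between $u$ and $v$:
\[
 w_1uvw_2\Longrightarrow w_1uxvw_2 \quad\text{if }(u,x,v)\in I,
 \qquad
 w_1uxvw_2\Longrightarrow w_1uvw_2 \quad\text{if }(u,x,v)\in D .
\]
The generated language is
$L(\gamma)=\{w\in T^*:\alpha\Longrightarrow^*w\text{ for some }\alpha\in A\}$.

The system has \emph{size} $(n,m,m';p,q,q')$ if $|x|\le n$, $|u|\le m$,
$|v|\le m'$ for all $(u,x,v)\in I$, and $|x|\le p$, $|u|\le q$, $|v|\le q'$ for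
all $(u,x,v)\in D$. So the six numbers are upper bounds. The family of languages
generated by systems of this size is denoted $INS_n^{m,m'}DEL_p^{q,q'}$. A
family of systems is \emph{computationally complete} if it generates every
recursively enumerable language.

In a system of size $(1,m,0;1,q,0)$ single symbols are inserted and deleted,
and whether this may happen at a given place depends only on a bounded number
of letters to the left of that place. Is this enough for universal computation?

\begin{conjecture}[\cite{thesis}]\label{conj}
For every $m,q\ge1$, the family of insertion-deletion systems of size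
$(1,m,0;1,q,0)$ is not computationally complete.
\end{conjecture}

It is known that for $m,q\ge1$ with $\max(m,q)\ge2$ all these sizes generate the
same family of languages, so the conjecture concerns at most two families. We do
not use this: the proof below treats all sizes at once.

\subsection{Which answer should one expect?}

Two observations pull in opposite directions. On the one hand, these systems are
not weak in any obvious sense. Intermediate words may be arbitrarily long, and
what was written can be erased. The left part of a word can send
arbitrarily long sequences of signals to the right part. Even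
without deletions one obtains non-regular languages: in
Section~\ref{sec:example} we generate a language whose words of the form
$(cd)^i(fe)^j$ with $i,j\ge1$ are exactly those with $i\ge j$.

On the other hand, information flows only from left to right. Cut a word into a
left part $x$ and a right part $y$. The right part may react to what happens on
the left, but the left part never learns whether the right part has reacted. The
left part can put an upper bound on what the right part does, as in the
condition $i\ge j$, but it cannot wait for an answer. One should therefore
suspect that no such system enforces $i=j$, and that already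
$\{a^nb^n:n\ge1\}$ is out of reach. This is what we prove. The following
property makes the suspicion precise.

\begin{definition}\label{def:exchange}
A language $L$ has the \emph{exchange property} if for every infinite sequence
$(x_0,y_0),(x_1,y_1),\dots$ of pairs of words with $x_iy_i\in L$ for all $i$,
there are indices $i<j$ such that $x_jy_i\in L$.
\end{definition}

So some \emph{later} left part can be combined with some \emph{earlier} right
part. The order matters. The language $\{a^sb^t:s\le t\}$ lacks
the exchange property (take $x_i=a^i$, $y_i=b^i$). But
$\{a^sb^t:s\ge t\}$ has it. Indeed, let all $x_iy_i$ belong to this language. We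
may pass to a subsequence of one of two kinds. Either $x_i=a^{k_i}$ for all $i$,
with $k_i$ nondecreasing; then, for $i<j$, the word $x_jy_i$ arises from
$x_iy_i$ by adding letters $a$ at the front. Or $x_i=a^{k_i}b^{t_i}$ and
$y_i=b^{r_i}$ for all $i$, where the numbers $k_i-t_i\ge r_i\ge0$ are
nondecreasing; then $k_j-t_j\ge k_i-t_i\ge r_i$ for $i<j$. In both cases $x_jy_i$
belongs to the language.

\subsection{Results}

\begin{theorem}\label{thm:main}
Let $m,p,q\ge0$ and $q'\in\{0,1\}$. Every language generated by an
insertion-deletion system of size $(1,m,0;p,q,q')$ has the exchange property.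
\end{theorem}

\begin{corollary}\label{cor:conj}
For all $m,q\ge1$, systems of size $(1,m,0;1,q,0)$ do not generate
$\{a^nb^n:n\ge1\}$; hence they are not computationally complete, and
Conjecture~\ref{conj} is true. The same holds for systems of size
$(1,m,0;p,q,1)$, for all $m,p,q\ge0$.
\end{corollary}

\begin{proof}
Take $x_i=a^{i+1}$ and $y_i=b^{i+1}$. If $\{a^nb^n:n\ge1\}$ had the exchange
property, it would contain $a^{j+1}b^{i+1}$ for some $i<j$, which it does not.
By Theorem~\ref{thm:main} it is not generated; and it is context-free, in
particular recursively enumerable.
\end{proof}

In the same way, Theorem~\ref{thm:main} excludes the following languages.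
\begin{itemize}
\item $\{a^sb^t:s\le t\}$, with $x_i=a^i$, $y_i=b^i$.
\item The palindromes over $\{a,b\}$, with $x_i=a^ib$, $y_i=a^i$.
\item $\{ww:w\in\{a,b\}^*\}$, with $x_i=y_i=a^ib$. If $a^jba^ib=ww$, then $w$
contains exactly one $b$ and ends with it, so $w=a^kb$ and $i=j=k$.
\item The Dyck language over one pair of brackets $a,b$, with $x_i=a^i$,
$y_i=b^i$.
\end{itemize}

The range of sizes in Theorem~\ref{thm:main} is the right one for this property.

\begin{theorem}\label{thm:sharp}
Let $n,m,p\ge1$ and $m',q,q'\ge0$. All languages in $INS_n^{m,m'}DEL_p^{q,q'}$
have the exchange property if and only if $n=1$, $m'=0$ and $q'\le1$.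
\end{theorem}

Section~\ref{sec:example} shows the idea of the proof of
Theorem~\ref{thm:main} on a small system. Section~\ref{sec:property} collects
what we need about the exchange property. Section~\ref{sec:cut} cuts a
derivation into a left and a right history, and Section~\ref{sec:splice} splices
two histories and proves Theorem~\ref{thm:main}. Section~\ref{sec:sharp} proves
Theorem~\ref{thm:sharp} and deduces that left-sided and right-sided families are
incomparable. Section~\ref{sec:closure} shows that the exchange property
survives the usual operations on languages, so that they do not help to produce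
$\{a^nb^n:n\ge1\}$ either.

\section{An example: splicing two derivations}\label{sec:example}

A word $\sigma$ is a \emph{scattered subword} of a word $\tau$ if it is obtained
from $\tau$ by erasing some (possibly no) letters.

Let $\gamma_0$ be the system with $V=T=\{c,d,e,f\}$, the axiom $c$, the insertion
rules
\[
 (c,d,\varepsilon),\quad (d,c,\varepsilon),\quad (c,e,\varepsilon),\quad
 (d,f,\varepsilon)
\]
and no deletion rules. It has size $(1,1,0;0,0,0)$. After a letter $c$ one may
insert $d$ or $e$; after a letter $d$ one may insert $c$ or $f$. Let
$L_0=L(\gamma_0)$.

Here is a derivation of $(cd)^2(fe)^2$. We mark the cut between $(cd)^2$ and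
$(fe)^2$ by a bar and keep track of it from the start:
\[
 c|\;\Rightarrow\; c|e\;\Rightarrow\; cd|e\;\Rightarrow\; cd|fe
 \;\Rightarrow\; cdc|fe\;\Rightarrow\; cdc|efe\;\Rightarrow\; cdcd|efe
 \;\Rightarrow\; cdcd|fefe .
\]
Each step changes only one side of the bar. The left side runs through
\[
 c,\quad cd,\quad cdc,\quad cdcd,
\]
and these steps do not depend on what stands to the right of the bar. The
right side runs through $\varepsilon,e,fe,efe,fefe$; what it may insert next to
the bar depends only on the last letter of the left side. The successive last
letters of the left side, $c,d,c,d$, form a word, the \emph{trace} $cdcd$ of the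
left history. It is all that the right side ever sees.

The word $cdfe$ has the derivation $c|\Rightarrow c|e\Rightarrow
cd|e\Rightarrow cd|fe$. The trace of its left history is $cd$, a scattered
subword of $cdcd$. Now let the left side run through its \emph{long} history,
and let the right side perform its \emph{short} history, acting when the
trace shows a letter it needs and sleeping otherwise. For instance, if it
sleeps at the first two letters of the trace, we obtain
\[
 c|\;\Rightarrow\; cd|\;\Rightarrow\; cdc|\;\Rightarrow\; cdc|e
 \;\Rightarrow\; cdcd|e\;\Rightarrow\; cdcd|fe ,
\]
a derivation of $(cd)^2(fe)$. We have exchanged the right part of $(cd)^2(fe)^2$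
for that of $cdfe$. The opposite exchange is impossible, as the following lemma
shows: the short trace does not provide enough signals for the long right
history.

\begin{lemma}\label{lem:L0}
For $i,j\ge1$, the word $(cd)^i(fe)^j$ belongs to $L_0$ if and only if $i\ge j$.
\end{lemma}

\begin{proof}
Suppose $i\ge j$. We have $c\Rightarrow ce\Rightarrow cde\Rightarrow cdfe$. For
$k\ge1$,
\begin{align*}
 (cd)^k(fe)^k &\Rightarrow (cd)^kc(fe)^k\Rightarrow (cd)^kce(fe)^k
 \Rightarrow (cd)^kcde(fe)^k\\
 &\Rightarrow (cd)^kcdfe(fe)^k=(cd)^{k+1}(fe)^{k+1},
\end{align*}
so $(cd)^j(fe)^j\in L_0$. Further,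
$(cd)^k(fe)^j\Rightarrow(cd)^kc(fe)^j\Rightarrow(cd)^{k+1}(fe)^j$ for $k\ge1$, so
$(cd)^i(fe)^j\in L_0$.

Conversely, fix a derivation of $(cd)^i(fe)^j$. Nothing is deleted, so every
intermediate word is a scattered subword of the final one and contains the
letter $c$ of the axiom. Hence it has the form $uv$ with $u\in\{c,d\}^+$ and
$v\in\{e,f\}^*$. A letter $e$ is inserted immediately after a letter $c$, and a
letter $f$ immediately after a letter $d$. The new letter must stand to the
right of all of $u$, so it is inserted immediately after the last letter of $u$,
at the front of $v$. Therefore the $2j$ letters of $(fe)^j$ are inserted from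
right to left, in the order $e,f,e,f,\dots$. At these $2j$ moments the last
letters of $u$ are $c,d,c,d,\dots$; call these occurrences $g_1,\dots,g_{2j}$.
Neighbors $g_s$ and $g_{s+1}$ carry different letters, so they are different
occurrences. The last letter of $u$ changes only when a letter is appended to
$u$, so $g_{s+1}$ stands strictly to the right of $g_s$. Thus
$g_1,\dots,g_{2j}$ are $2j$ distinct occurrences among the $2i$ letters of
$(cd)^i$, and $i\ge j$.
\end{proof}

In particular $L_0$ is not regular. In a deterministic finite automaton for
$L_0$, two words $(cd)^i$ and $(cd)^j$ with $1\le i<j$ would lead to the same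
state, and since $(cd)^j(fe)^j$ is accepted, so would be $(cd)^i(fe)^j$.

To turn the example into a proof for all systems, three things are needed.
\begin{enumerate}
\item Every derivation must split into a left and a right history, also when
letters are deleted at the cut. This is the cut lemma of Section~\ref{sec:cut}.
\item The right part must see only a finite alphabet. This holds because
left contexts have bounded length.
\item Given infinitely many derivations, we must find two of them with
comparable traces. The traces may be arbitrarily long, but Higman's lemma says
that in an infinite sequence of words over a finite alphabet some earlier word is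
a scattered subword of a later one.
\end{enumerate}

\section{The exchange property}\label{sec:property}

Two standard results will be used.
\begin{itemize}
\item \emph{Higman's lemma} (Higman, 1952). In every infinite sequence
$\tau_0,\tau_1,\dots$ of words over a finite alphabet there are $i<j$ such that
$\tau_i$ is a scattered subword of $\tau_j$.
\item \emph{Ramsey's theorem for pairs.} If the pairs $i<j$ of elements of an
infinite set of natural numbers are colored with two colors, then the set has an
infinite subset all of whose pairs have the same color.
\end{itemize}

Whenever we look for indices $i<j$ with $x_jy_i\in L$, we may first pass to an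
infinite subsequence. We do this freely.

\begin{lemma}\label{lem:basic}
\begin{enumerate}
\item[(a)] Every regular language, in particular every finite language, has the
exchange property.
\item[(b)] If $L$ has the exchange property and $x_iy_i\in L$ for all $i\ge0$,
then there is an infinite set $J\subseteq\mathbb N$ with $x_jy_i\in L$ for
\emph{all} $i<j$ in $J$.
\item[(c)] If $L_1$ and $L_2$ have the exchange property, so has $L_1\cap L_2$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $x_iy_i\in L$ for all $i$, and take a complete deterministic finite
automaton for $L$. Two of the words $x_0,x_1,\dots$, say $x_i$ and $x_j$ with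
$i<j$, lead to the same state. Since $x_iy_i$ is accepted, so is $x_jy_i$.

(b) Color a pair $i<j$ according to whether $x_jy_i\in L$. Ramsey's theorem
gives an infinite set $J$ all of whose pairs have the same color. This color is
not ``$x_jy_i\notin L$'', since otherwise the subsequence with indices in $J$
would violate the exchange property.

(c) Let $x_iy_i\in L_1\cap L_2$ for all $i$. By (b) for $L_1$ there is an
infinite $J$ with $x_jy_i\in L_1$ for all $i<j$ in $J$. The exchange property
of $L_2$, applied to the subsequence with indices in $J$, gives $i<j$ in $J$
with $x_jy_i\in L_2$ as well.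
\end{proof}

The exchange property also has a formulation without sequences. For a set $Y$ of
words let $LY^{-1}=\{x:xy\in L\text{ for some }y\in Y\}$, the set of words that
can be completed to a word of $L$ by a suffix from $Y$. The exchange property
says that, for the purpose of completion, every set of suffixes can be replaced
by a finite subset. This is not needed for the main result.

\begin{proposition}\label{prop:quotient}
A language $L$ has the exchange property if and only if for every set $Y$ of
words there is a finite set $F\subseteq Y$ with $LY^{-1}=LF^{-1}$.
\end{proposition}

\begin{proof}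
Suppose the condition on quotients holds, and let $x_iy_i\in L$ for all
$i\ge0$. Put $Y=\{y_i:i\ge0\}$, let $F\subseteq Y$ be finite with
$LY^{-1}=LF^{-1}$, and choose $N$ with $F\subseteq\{y_0,\dots,y_N\}$. Since
$x_{N+1}\in LY^{-1}=LF^{-1}$, there is $i\le N$ with $x_{N+1}y_i\in L$. So $i$
and $j=N+1$ are as required.

Conversely, suppose that the condition fails for some set $Y$. Since
$LF^{-1}\subseteq LY^{-1}$ for $F\subseteq Y$, this means that
$LY^{-1}\setminus LF^{-1}$ is nonempty for every finite $F\subseteq Y$,
including $F=\emptyset$. For $i=0,1,\dots$ we can therefore choose inductively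
$x_i\in LY^{-1}\setminus L\{y_0,\dots,y_{i-1}\}^{-1}$ and then $y_i\in Y$ with
$x_iy_i\in L$. By construction $x_jy_i\notin L$ for all $i<j$, so $L$
lacks the exchange property.
\end{proof}

\section{Cutting a derivation}\label{sec:cut}

\subsection{The rules}

The argument uses little about the rules, and it becomes more transparent if we
keep only what is used. From now on we consider a finite alphabet $V$ and
finitely many rules of the following two kinds.
\begin{itemize}
\item An \emph{insertion rule} $(K,z)$, where $K\subseteq V^*$ is regular and
$z\in V$ is a single letter:
\[ w'w''\Rightarrow w'zw''\qquad\text{if } w'\in K. \]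
\item A \emph{deletion rule} $(K,Z,B)$, where $K\subseteq V^*$ is regular,
$Z\subseteq V^+$ is arbitrary, and $B\subseteq V\cup\{\varepsilon\}$:
\[ w'zw''\Rightarrow w'w''\qquad\text{if } w'\in K,\ z\in Z,\ w''\in BV^*. \]
\end{itemize}
The condition $w''\in BV^*$ says that $\varepsilon\in B$, or $w''$ is nonempty
and its first letter is in $B$. So insertions have no right context, and
deletions have a right context of length at most one. An ordinary insertion rule
$(u,z,\varepsilon)$ with $|z|=1$ is the rule $(V^*u,z)$, and an ordinary deletion
rule $(u,z,v)$ with $|v|\le1$ is the rule $(V^*u,\{z\},\{v\})$. Hence systems of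
size $(1,m,0;p,q,q')$ with $q'\le1$ are covered.

\subsection{What the right part sees}

The right part must see only finitely many states of the left part. Recall that
a \emph{right congruence} on $V^*$ is an equivalence relation $\sim$ such that
$w\sim w'$ implies $ws\sim w's$ for all $s\in V^*$. Fix a right congruence
$\sim$ with finitely many classes such that every set $K$ occurring in a rule is
a union of classes. One exists: choose a complete deterministic finite automaton
for each of the finitely many sets $K$, and let $w\sim w'$ if $w$ and $w'$ lead
to the same state in each of these automata. For ordinary rules with left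
contexts of length at most $M$ one can be concrete: let $w\sim w'$ if $w=w'$, or
if $w$ and $w'$ both have length at least $M$ and have the same suffix of length
$M$. In Section~\ref{sec:example} we used $M=1$.

Write $[w]$ for the class of $w$, and $Q=V^*/{\sim}$ for the finite set of
classes.

\subsection{Left steps and right steps}

Consider a word with a cut, $l|r$. We define steps that change only the left part
and steps that change only the right part. In both cases $s$ denotes the segment
between the cut and the place where the rule acts.

\emph{Left steps.} We write $l\rhd l'$ if one of the following holds: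
\begin{itemize}
\item $l=w's$ and $l'=w'zs$, with $w'\in K$ for an insertion rule $(K,z)$;
\item $l=w'zs$ and $l'=w's$, with $w'\in K$, $z\in Z$ and $s\in BV^*$ for a
deletion rule $(K,Z,B)$.
\end{itemize}
If $s\in BV^*$ then $sr\in BV^*$. Hence
\begin{equation}\label{eq:L}
 l\rhd l' \quad\text{implies}\quad lr\Rightarrow l'r
 \quad\text{for every word } r .
\end{equation}

\emph{Right steps.} For $\kappa\in Q$ we write $r\vdash_\kappa r'$ if one of the
following holds:
\begin{itemize}
\item $r=sw''$ and $r'=szw''$, with $ls\in K$ for $l\in\kappa$, for an insertion
rule $(K,z)$;
\item $r=szw''$ and $r'=sw''$, with $ls\in K$ for $l\in\kappa$, $z\in Z$ and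
$w''\in BV^*$, for a deletion rule $(K,Z,B)$.
\end{itemize}
The condition $ls\in K$ does not depend on the choice of $l\in\kappa$: if
$l\sim l_1$ then $ls\sim l_1s$, and $K$ is a union of classes. This is why
$\sim$ was chosen to be a right congruence. Hence
\begin{equation}\label{eq:R}
 r\vdash_\kappa r' \quad\text{implies}\quad lr\Rightarrow lr'
 \quad\text{for every word } l \text{ with } [l]=\kappa .
\end{equation}

Thus a left step may be performed whatever the right part is, and a right step
depends on the left part only through its class.

\subsection{The cut lemma}

It remains to see that every step of a derivation is a left step or a right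
step. The cut is given in the last word, and we follow it backwards. The delicate
point is a deletion exactly at the cut: going backwards, a word $z$ reappears
there, and we must decide to which side it belongs. If we gave it to the left
part, its deletion could need a right context that lies beyond the cut. So we
give it to the right part.

\begin{lemma}[Cut lemma]\label{lem:cut}
Let $w_0\Rightarrow w_1\Rightarrow\dots\Rightarrow w_N=xy$. There are
factorizations $w_t=l_tr_t$ for $0\le t\le N$, with $l_N=x$ and $r_N=y$, such
that for each $t<N$ either
\[
 l_t\rhd l_{t+1}\ \text{ and }\ r_t=r_{t+1},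
 \qquad\text{or}\qquad
 l_t=l_{t+1}\ \text{ and }\ r_t\vdash_{[l_t]}r_{t+1}.
\]
\end{lemma}

\begin{proof}
Put $l_N=x$, $r_N=y$, and let $w_{t+1}=l_{t+1}r_{t+1}$ be given. We construct
$l_t$ and $r_t$ from a rule that is applied in the step $w_t\Rightarrow w_{t+1}$.

\emph{Insertion step.} Let $w_t=w'w''$ and $w_{t+1}=w'zw''$ with $w'\in K$.
Since $z$ is a single letter, the cut of $w_{t+1}$ does not split it, so
$|l_{t+1}|\ge|w'z|$ or $|l_{t+1}|\le|w'|$.
\begin{itemize}
\item If $|l_{t+1}|\ge|w'z|$, write $l_{t+1}=w'zs$; then $w''=sr_{t+1}$. Put
$l_t=w's$ and $r_t=r_{t+1}$. Then $l_tr_t=w_t$ and $l_t\rhd l_{t+1}$.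
\item If $|l_{t+1}|\le|w'|$, write $w'=l_{t+1}s$; then $r_{t+1}=szw''$. Put
$l_t=l_{t+1}$ and $r_t=sw''$. Then $l_tr_t=w_t$, and since $l_ts=w'\in K$ we
have $r_t\vdash_{[l_t]}r_{t+1}$.
\end{itemize}

\emph{Deletion step.} Let $w_t=w'zw''$ and $w_{t+1}=w'w''$ with $w'\in K$,
$z\in Z$ and $w''\in BV^*$.
\begin{itemize}
\item If $|l_{t+1}|\le|w'|$, write $w'=l_{t+1}s$; then $r_{t+1}=sw''$. Put
$l_t=l_{t+1}$ and $r_t=szw''$. Then $l_tr_t=w_t$. Since $l_ts=w'\in K$ and
$w''\in BV^*$, we have $r_t\vdash_{[l_t]}r_{t+1}$.
\item If $|l_{t+1}|>|w'|$, write $l_{t+1}=w's$ with $s\ne\varepsilon$; then
$w''=sr_{t+1}$. Put $l_t=w'zs$ and $r_t=r_{t+1}$, so that $l_tr_t=w_t$. As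
$w''\in BV^*$, we have $\varepsilon\in B$ or the first letter of $w''$ is in
$B$. Since $s\ne\varepsilon$, this first letter is the first letter of $s$. So
$s\in BV^*$, and $l_t\rhd l_{t+1}$.\qedhere
\end{itemize}
\end{proof}

The proof has used every length restriction on the rules. A longer inserted word
could be split by the cut, a right context of an insertion could reach across
it, and so could a right context of length two of a deletion, when $|s|=1$.
Section~\ref{sec:sharp} shows that dropping any one of these restrictions
destroys the exchange property.

\section{Splicing two histories}\label{sec:splice}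

We now combine a long left history with a short right history, as in
Section~\ref{sec:example}. The left part may always keep moving, because
\eqref{eq:L} holds for every right part. The right part may skip signals, because
nothing obliges it to move.

\begin{theorem}[Exchange theorem]\label{thm:exchange}
Let $A\subseteq V^*$ have the exchange property, and consider finitely many rules
as in Section~\ref{sec:cut}. Then the set $S$ of all words derivable from words
of $A$ by these rules has the exchange property.
\end{theorem}

\begin{proof}
Let $x_iy_i\in S$ for all $i\ge0$.

\emph{Histories and traces.} For each $i$ fix a derivation of $x_iy_i$ from a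
word $\alpha_i\in A$ and apply the cut lemma. Let $h_i\ge0$ be the number of left
steps, and let
\[
 l_{i,0}\rhd l_{i,1}\rhd\cdots\rhd l_{i,h_i}=x_i ,
\]
where $l_{i,0}$ is the initial left part and $l_{i,k}$ is the left part after
the $k$th left step. Between two left steps the left part is constant and the
right part evolves by right steps; during a left step the right part does not
change. Let $r_{i,0}$ be the initial right part, and for $0\le k\le h_i$ let
$r_{i,k+1}$ be the right part at the end of the stage in which the left part is
$l_{i,k}$. Then
\[
 \alpha_i=l_{i,0}\,r_{i,0},\qquad
 r_{i,k}\vdash^*_{[l_{i,k}]}r_{i,k+1}\quad(0\le k\le h_i),\qquad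
 r_{i,h_i+1}=y_i .
\]
Define the trace of the left history as
\[
 \tau_i=[l_{i,0}][l_{i,1}]\cdots[l_{i,h_i}]\in Q^* .
\]

\emph{Choosing $i$ and $j$.} Since $l_{i,0}r_{i,0}\in A$ for all $i$ and $A$ has
the exchange property, Lemma~\ref{lem:basic}(b) gives an infinite set $J$ such
that $l_{j,0}r_{i,0}\in A$ for all $i<j$ in $J$. (If $A$ is finite, there are
only finitely many pairs $(l_{i,0},r_{i,0})$, and it suffices to choose $J$ such
that this pair is constant on $J$.) Since $Q$ is finite, Higman's lemma applies
to the sequence of words $\tau_i$, $i\in J$. So there are $i<j$ in $J$ such that
$\tau_i$ is a scattered subword of $\tau_j$. In other words, there is a strictly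
increasing map $\varphi:\{0,\dots,h_i\}\to\{0,\dots,h_j\}$ with
\[
 [l_{i,k}]=[l_{j,\varphi(k)}]\qquad(0\le k\le h_i).
\]

\emph{Splicing.} We let the left part run through the $j$th left history, and let
the right part perform stage $k$ of the $i$th right history while the left
part is $l_{j,\varphi(k)}$. In detail, start from $l_{j,0}r_{i,0}\in A$. By
\eqref{eq:L}, $l_{j,0}r_{i,0}\Rightarrow^*l_{j,\varphi(0)}r_{i,0}$. Then, for
$k=0,1,\dots,h_i$ in turn:
\begin{itemize}
\item since $r_{i,k}\vdash^*_{[l_{i,k}]}r_{i,k+1}$ and
$[l_{i,k}]=[l_{j,\varphi(k)}]$, repeated use of \eqref{eq:R} gives
\[
 l_{j,\varphi(k)}\,r_{i,k}\Rightarrow^*l_{j,\varphi(k)}\,r_{i,k+1};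
\]
\item if $k<h_i$, then $\varphi(k)<\varphi(k+1)$, and \eqref{eq:L} gives
\[
 l_{j,\varphi(k)}\,r_{i,k+1}\Rightarrow^*l_{j,\varphi(k+1)}\,r_{i,k+1}.
\]
\end{itemize}
After the last stage we have derived $l_{j,\varphi(h_i)}\,r_{i,h_i+1}$. By
\eqref{eq:L} once more, we obtain $l_{j,h_j}\,r_{i,h_i+1}=x_jy_i$. So
$x_jy_i\in S$ with $i<j$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $\gamma=(V,T,A,I,D)$ have size $(1,m,0;p,q,q')$ with $q'\le1$. Its rules are
of the kind considered in Section~\ref{sec:cut}. The finite set $A$ has the
exchange property by Lemma~\ref{lem:basic}(a). By Theorem~\ref{thm:exchange}, the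
set $S$ of all words derivable from $A$ has it. So has the regular language
$T^*$, and hence, by Lemma~\ref{lem:basic}(c), so has $L(\gamma)=S\cap T^*$.
\end{proof}

\section{The range of sizes}\label{sec:sharp}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
If $n=1$, $m'=0$ and $q'\le1$, then Theorem~\ref{thm:main} applies. Otherwise
$n\ge2$, or $m'\ge1$, or $q'\ge2$. In each case we give a language without the
exchange property that is generated by a system whose size is, entry by entry, at
most $(n,m,m';p,q,q')$. Recall that $n,m,p\ge1$.

\medskip
\emph{Case $n\ge2$.} Take $V=T=\{a,b\}$, the axiom $\varepsilon$ and the single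
rule $(\varepsilon,ab,\varepsilon)$, an insertion rule. The system has size
$(2,0,0;0,0,0)$. It generates all words $a^kb^k$ with $k\ge0$, and every
generated word has as many letters $a$ as letters $b$. So $x_i=a^i$, $y_i=b^i$
violates the exchange property.

\medskip
\emph{Case $m'\ge1$.} Denote by $w^R$ the reversal of a word $w$. Replacing each
axiom $\alpha$ of a system by $\alpha^R$ and each rule $(u,x,v)$ by
$(v^R,x^R,u^R)$, we obtain a system for the reversed language; if the original
size was $(n,m,m';p,q,q')$, the new one is $(n,m',m;p,q',q)$. So the reversal
$L_0^R$ of the language $L_0$ of Section~\ref{sec:example} is generated by a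
system of size $(1,0,1;0,0,0)$. By Lemma~\ref{lem:L0},
\[
 (ef)^j(dc)^i\in L_0^R\iff i\ge j\qquad(i,j\ge1).
\]
For $x_i=(ef)^{i+1}$ and $y_i=(dc)^{i+1}$ we have $x_iy_i\in L_0^R$ for all $i$,
but $x_jy_i\notin L_0^R$ for $i<j$.

\medskip
\emph{Case $q'\ge2$.} Now insertions have no right context, but a deletion may
look one letter beyond the cut even when a letter between the deletion and the
cut belongs to the left part. We use this to make the left part wait. Every
letter $c$ or $d$ of the left part is inserted immediately after a marker $C$ or
$D$. The marker can be removed only after the letter has been answered by $e$ or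
$f$ at the front of the right part.

Let $V=\{c,d,e,f,C,D\}$ and $T=\{c,d,e,f\}$, with the axiom $C$, the insertion
rules
\[
 (C,c,\varepsilon),\ (D,d,\varepsilon),\ (c,e,\varepsilon),\
 (d,f,\varepsilon),\ (c,D,\varepsilon),\ (d,C,\varepsilon)
\]
and the deletion rules
\[
 (\varepsilon,C,ce),\ (\varepsilon,D,df).
\]
The size is $(1,1,0;1,0,2)$. Let $L_1$ be the generated language.

\emph{All words $(cd)^k(fe)^k$ with $k\ge1$ belong to $L_1$.} For $k=1$,
\[
 C\Rightarrow Cc\Rightarrow Cce\Rightarrow ce\Rightarrow cDe\Rightarrow
 cDde\Rightarrow cDdfe\Rightarrow cdfe .
\]
To pass from $k$ to $k+1$, write $u=(cd)^k$ and $v=(fe)^k$. Since $u$ ends with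
$d$,
\[
 uv\Rightarrow uCv\Rightarrow uCcv\Rightarrow uCcev\Rightarrow ucev
 \Rightarrow ucDev\Rightarrow ucDdev\Rightarrow ucDdfev\Rightarrow ucdfev,
\]
and $ucdfev=(cd)^{k+1}(fe)^{k+1}$.

\emph{If $(cd)^i(fe)^j\in L_1$ with $i,j\ge1$, then $i\le j$.} Fix a derivation of
this word. Call the letters $c,d,e,f$ lower-case; they are never deleted.
Hence at any time the lower-case letters present form a scattered subword of
$(cd)^i(fe)^j$, so all letters $c,d$ stand to the left of all letters $e,f$.

Let $\ell_1,\dots,\ell_{2i}$ be the letters of $(cd)^i$, from left to right. The
axiom contains no lower-case letter, so $\ell_s$ was inserted, immediately to the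
right of a marker $X_s$; here $X_s=C$ if $\ell_s=c$, and $X_s=D$ if $\ell_s=d$.
Since the final word is terminal, $X_s$ is deleted at some later time $t_s$.
Immediately before this deletion, $X_s$ is followed by two letters $g_sh_s$, with
$g_sh_s=ce$ if $X_s=C$ and $g_sh_s=df$ if $X_s=D$. Consider this moment.
\begin{itemize}
\item No letter $c$ or $d$ stands to the right of $h_s$, as $h_s$ is $e$ or $f$.
So $g_s$ is the only letter $c$ or $d$ to the right of $X_s$. As $\ell_s$ is
such a letter, $g_s=\ell_s$, and $\ell_s$ is the rightmost of all letters $c,d$
present.
\item No letter $e$ or $f$ stands to the left of $g_s$. So $h_s$ is the leftmost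
of all letters $e,f$ present.
\end{itemize}
By the first point, $\ell_{s+1}$ is not yet present at time $t_s$. It is inserted
later, and $X_{s+1}$ is deleted later still; so $t_s<t_{s+1}$. Since lower-case
letters are never deleted, the leftmost letter among the letters $e,f$ can only
be replaced, in the course of time, by letters further to the left. By the second
point, $h_{s+1}$ is therefore equal to $h_s$ or stands to the left of $h_s$. The
letters $h_1,h_2,h_3,\dots$ are $e,f,e,\dots$, because
$\ell_1,\ell_2,\ell_3,\dots$ are $c,d,c,\dots$. So $h_{s+1}\ne h_s$ as
occurrences, and $h_{s+1}$ stands strictly to the left of $h_s$. Hence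
$h_1,\dots,h_{2i}$ are $2i$ distinct occurrences among the $2j$ letters of
$(fe)^j$, and $i\le j$.

Now take $x_i=(cd)^{i+1}$ and $y_i=(fe)^{i+1}$. Then $x_iy_i\in L_1$ for all $i$,
but $x_jy_i=(cd)^{j+1}(fe)^{i+1}\notin L_1$ for $i<j$.
\end{proof}

Thus in $L_0$ the left part bounds the right part from above, and in $L_1$ the
left part waits for the right part. The exchange property separates the two
situations. It also distinguishes left from right.

\begin{corollary}\label{cor:incomparable}
For all $m,m_1\ge1$ and $p,q,p_1,q_1\ge0$, the families $INS_1^{m,0}DEL_p^{q,0}$
and $INS_1^{0,m_1}DEL_{p_1}^{0,q_1}$ are incomparable.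
\end{corollary}

\begin{proof}
The language $L_0$ of Section~\ref{sec:example} is in the first family, and its
reversal $L_0^R$ is in the second. We have seen that $L_0^R$ lacks the exchange
property. By Theorem~\ref{thm:main} it is not in the first family. If $L_0$ were
in the second family, then reversing the system would show
$L_0^R\in INS_1^{m_1,0}DEL_{p_1}^{q_1,0}$, again contradicting
Theorem~\ref{thm:main}.
\end{proof}

\section{Closure properties}\label{sec:closure}

One may try to obtain more languages by post-processing, for example by
intersecting with a regular language and applying a homomorphism. For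
$\{a^nb^n:n\ge1\}$ this does not help.

\begin{theorem}\label{thm:closure}
The class of languages with the exchange property contains all regular languages
and is closed under union, intersection, concatenation, Kleene star,
homomorphisms (erasing ones allowed) and inverse homomorphisms. Consequently, the
smallest class that contains all languages of Theorem~\ref{thm:main} and is
closed under these operations does not contain $\{a^nb^n:n\ge1\}$.
\end{theorem}

\begin{proof}
The last statement follows from the first one, because the languages of
Theorem~\ref{thm:main} have the exchange property, and $\{a^nb^n:n\ge1\}$ does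
not. Regular languages and intersections were treated in
Lemma~\ref{lem:basic}(a),(c). For the other operations, let $L$, $L_1$, $L_2$
have the exchange property, and let $(x_i,y_i)_{i\ge0}$ be a sequence such that
all $x_iy_i$ belong to the language under consideration.

\emph{Union $L_1\cup L_2$.} Infinitely many of the words $x_iy_i$ belong to the
same language $L_1$ or $L_2$. Apply its exchange property to these.

\emph{Concatenation $L_1L_2$.} Write $x_iy_i$ as a word of $L_1$ followed by a
word of $L_2$. The cut falls into the second or into the first of these words.
After passing to a subsequence, the same case holds for all $i$.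

If $x_i=u_ix_i'$ with $u_i\in L_1$ and $x_i'y_i\in L_2$ for all $i$, then
$x_j'y_i\in L_2$ for some $i<j$, and $x_jy_i=u_j\,x_j'y_i\in L_1L_2$.

If $y_i=y_i'v_i$ with $x_iy_i'\in L_1$ and $v_i\in L_2$ for all $i$, then
$x_jy_i'\in L_1$ for some $i<j$, and $x_jy_i=x_jy_i'\,v_i\in L_1L_2$.

\emph{Kleene star $L^*$.} Write $x_iy_i$ as a product of words of $L$. The cut
falls into one of the factors (possibly at its end), or the product is empty. So
$x_i=u_ix_i'$ and $y_i=y_i'v_i$ with $u_i,v_i\in L^*$ and
$x_i'y_i'\in L\cup\{\varepsilon\}$. By closure under union,
$L\cup\{\varepsilon\}$ has the exchange property. So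
$x_j'y_i'\in L\cup\{\varepsilon\}$ for some $i<j$, and
$x_jy_i=u_j\,x_j'y_i'\,v_i\in L^*$.

\emph{Homomorphic image $h(L)$.} Write $x_iy_i=h(w_i)$ with $w_i\in L$. The cut
falls between the images of two consecutive parts of $w_i$, or strictly inside
the image of one letter of $w_i$. That is, one of the following holds:
\begin{itemize}
\item $w_i=w_i'w_i''$ with $x_i=h(w_i')$ and $y_i=h(w_i'')$;
\item $w_i=w_i'aw_i''$ with $x_i=h(w_i')r$ and $y_i=s\,h(w_i'')$, where $a$ is a
letter and $h(a)=rs$.
\end{itemize}
There are only finitely many triples $(a,r,s)$. So, after passing to a
subsequence, either the first case holds for all $i$, or the second holds for all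
$i$ with the same triple $(a,r,s)$.

In the first case, the exchange property of $L$ for the pairs $(w_i',w_i'')$
gives $w_j'w_i''\in L$ for some $i<j$, and $h(w_j'w_i'')=x_jy_i$.

In the second case, the exchange property of $L$ for the pairs $(w_i'a,w_i'')$
gives $w_j'aw_i''\in L$ for some $i<j$, and
$h(w_j'aw_i'')=h(w_j')\,rs\,h(w_i'')=x_jy_i$.

\emph{Inverse homomorphic image $h^{-1}(L)$.} We have
$h(x_i)h(y_i)=h(x_iy_i)\in L$ for all $i$. The exchange property of $L$ for the
pairs $(h(x_i),h(y_i))$ gives $h(x_jy_i)=h(x_j)h(y_i)\in L$ for some $i<j$, that
is, $x_jy_i\in h^{-1}(L)$.
\end{proof}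

\begin{thebibliography}{1}
\bibitem{thesis}
\emph{On the Power and Universality of Biologically-inspired Models of
Computation},
\url{https://git.marvid.fr/scolobb/work-site/raw/branch/master/content/phd/ivanov-phd-beam.pdf}.
\end{thebibliography}

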